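\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{Nearby commuting pairs of unitaries are homotopic}

\begin{abstract}
We show that there is a universal $\varepsilon>0$ such that, in every unital $C^*$-algebra, two commuting pairs of unitaries that are entrywise within $\varepsilon$ of each other can be joined by a norm-continuous path of commuting pairs of unitaries. More generally, if $D$ is a separable unital semiprojective $C^*$-algebra, then sufficiently close unital $*$-homomorphisms from $C(\mathbb T)\otimes D$ to a unital $C^*$-algebra $A$ are homotopic, uniformly in $A$.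
\end{abstract}

\section{Introduction}

All $C^*$-algebras in this paper are unital, and so are all $*$-homomorphisms, which we often call just homomorphisms. A commuting pair of unitaries $(U,V)$ in a $C^*$-algebra $A$ is the same thing as a homomorphism $C(\mathbb T^2)\to A$, sending the two coordinate functions to $U$ and $V$; one may think of it as a ``noncommutative family of points of the torus''. A path of commuting pairs is a homotopy of such homomorphisms. For maps between ordinary spaces, two maps into a torus that are uniformly close are homotopic, and how close they must be does not depend on the domain. The following question, taken from \cite{P}, is whether the same is true when $A$ is noncommutative: is there an $\varepsilon>0$, the same for all $A$, such that any two commuting pairs of unitaries that are entrywise at distance less than $\varepsilon$ are joined by a path of commuting pairs? The answer is yes.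

\begin{theorem}\label{thm:main}
There is a universal $\varepsilon>0$ such that for every unital $C^*$-algebra $A$ and all unitaries $U_0,U_1,V_0,V_1\in A$ with
\[
U_0V_0=V_0U_0,\qquad U_1V_1=V_1U_1,\qquad \|U_0-U_1\|<\varepsilon,\qquad \|V_0-V_1\|<\varepsilon,
\]
there are norm-continuous unitary paths $U_t,V_t$ $(t\in[0,1])$ in $A$ from $U_0$ to $U_1$ and from $V_0$ to $V_1$ with $U_tV_t=V_tU_t$ for all $t$.
\end{theorem}

\paragraph{Easy cases.} For a single unitary there is nothing to do: if $\|U_0-U_1\|<2$, then $-1$ is not in the spectrum of $U_0^*U_1$, and $U_0\exp(t\log(U_0^*U_1))$ is a path from $U_0$ to $U_1$. If $A$ is commutative, two such paths, one for the $U$'s and one for the $V$'s, commute automatically. If $A=M_n(\mathbb C)$, then any two commuting pairs whatsoever are joined: the spectrum of $U_0$ misses a point of $\mathbb T$, so $U_0$ can be contracted to a scalar, and then to $1$, by functional calculus, which does not disturb commutation with $V_0$; then one moves $V_0$ to $V_1$ freely, and expands $1$ to $U_1$.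

In general neither method is available. A logarithmic path from $U_0$ to $U_1$ has no reason to commute with anything, and a unitary with full spectrum need not be connected to $1$. For instance, in $A=C(\mathbb T)$ the unitaries $1$ and $z$ are not connected, since the winding number is locally constant. With $U_0=1$, $U_1=z$, $V_0=V_1=1$ this also shows that some closeness is needed: $\|1-z\|=2$, so any $\varepsilon$ as in the theorem satisfies $\varepsilon\le2$.

\paragraph{Why one may doubt the answer.} The direct attack is to join $U_0$ to $U_1$ and $V_0$ to $V_1$ by short logarithmic paths, which almost commute with each other, and then to correct these paths to commuting ones. A small commutator alone does not make such a correction possible. Let $n\ge7$, $\omega=e^{2\pi i/n}$, and let $S$ be the cyclic shift $Se_k=e_{k+1}$ on $\mathbb C^n$ (indices modulo $n$) and $\Omega e_k=\omega^ke_k$. Then $\Omega S=\omega S\Omega$, so the commutator of $\Omega$ and $S$ has norm $|\omega-1|<1$, and this tends to $0$ as $n\to\infty$. To a pair of unitary matrices $(U,V)$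 with $\|UV-VU\|<2$ attach the winding number around $0$ of the closed curve
\[
t\mapsto\det\big((1-t)VU+t\,UV\big),\qquad t\in[0,1].
\]
The curve is closed because $\det UV=\det VU$. It avoids $0$ because $(1-t)VU+t\,UV=VU\big((1-t)+tY\big)$, where $Y=(VU)^*UV$ is a unitary with $\|Y-1\|<2$ and hence without eigenvalue $-1$. The winding number is constant along paths of such pairs and is $0$ for commuting pairs. For $(\Omega,S)$ the curve is $(1-t+t\omega)^n\det(S\Omega)$, whose winding number is $1$. If a commuting pair of unitaries $(U',V')$ satisfied $\|U'-\Omega\|<\frac14$ and $\|V'-S\|<\frac14$, then the logarithmic paths from $\Omega$ to $U'$ and from $S$ to $V'$ would stay within $\frac14$ of their starting points, so the commutators along them would have norm less than $1+4\cdot\frac14=2$, and the winding number of $(\Omega,S)$ would have to be $0$. So pairs that almost commute may be far from all commuting pairs, and a proof of Theorem~\ref{thm:main} cannot rest on a general procedure that corrects almost commuting pairs.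

\paragraph{The idea.} We take a detour instead. Replace $U_0$, within its homotopy class, by a function $g_0(U_0)$ that sees only the upper half of the spectrum of $U_0$: the map $g_0$ wraps an arc of the upper half circle once around $\mathbb T$ and sends everything else to $1$. Likewise replace $U_1$ by a function $g_1(U_1)$ that sees only the lower half. Then glue the upper part of $U_0$ to the lower part of $U_1$ and obtain \emph{one} unitary $W$, together with a unitary $V_*$ that is close to $V_0$ and $V_1$ and commutes exactly with $W$, such that $g_0(U_0)$ and $g_1(U_1)$ are both functions of $W$. Now $V_0$ moves to $V_*$ while $g_0(U_0)$ stands still; then $g_0(U_0)$ moves to $g_1(U_1)$ inside the functional calculus of $W$ while $V_*$ stands still; and then $V_*$ moves to $V_1$.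

Section~\ref{sec:gap} shows this on the simplest example. Sections~\ref{sec:orth}--\ref{sec:mix} construct $W$ and the mixing map that gives $V_*$, and Section~\ref{sec:proof} proves Theorem~\ref{thm:main}. In Section~\ref{sec:semi} (Theorem~\ref{thm:semi}) the unitaries $V_i$, that is, representations of $C(\mathbb T)$, are replaced by representations of any separable semiprojective $C^*$-algebra.

\section{Notation and standard facts}\label{sec:facts}

Write $e(s)=e^{2\pi is}$. Put $c_0=\frac14$, $c_1=\frac34$, and let
\[
K_j(r)=\{e(s):|s-c_j|\le r\},\qquad j=0,1,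
\]
be the closed arcs centered at $i$ (the top of the circle) and at $-i$ (the bottom). We say that $g\in C(\mathbb T)$ is \emph{supported in} $K$ if it vanishes off $K$. For $0<r<r'<\frac14$ fix once and for all a continuous function $b_j^{r,r'}:\mathbb T\to[0,1]$ equal to $1$ on $K_j(r)$ and supported in $K_j(r')$. For an element $X\in A$ we write $\{X\}'\cap A$ for the set of elements of $A$ commuting with $X$. If $X$ is unitary, this is a $C^*$-algebra, because an element commuting with $X$ commutes with $X^{-1}=X^*$. We use the following facts.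

\begin{itemize}
\item[(F1)] For $f\in C(\mathbb T)$ and $\eta>0$ there is $\delta>0$, depending only on $f$ and $\eta$, such that $\|f(U)-f(U')\|\le\eta$ for unitaries $U,U'$ in any $C^*$-algebra with $\|U-U'\|\le\delta$. (Approximate $f$ uniformly by a Laurent polynomial and use $\|U^n-U'^n\|\le|n|\,\|U-U'\|$.)
\item[(F2)] If $y$ is invertible, then $y|y|^{-1}$ is a unitary, the \emph{polar unitary} of $y$, and
\[
\|y|y|^{-1}-y\|=\|1-|y|\|\le\|1-y^*y\|,
\]
since $1-|y|=(1+|y|)^{-1}(1-|y|^2)$. If $\|y-U\|\le\sigma<1$ for a unitary $U$, then $y$ is invertible and $\|1-y^*y\|\le2\sigma+\sigma^2$, so $\|y|y|^{-1}-U\|\le3\sigma+\sigma^2\le4\sigma$.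
\item[(F3)] If $V,V'$ are unitaries in a $C^*$-algebra $B$ with $\|V-V'\|<2$, then $V\exp(t\log(V^*V'))$, with the principal logarithm, is a unitary path in $B$ from $V$ to $V'$.
\item[(F4)] $\|X^{1/2}-Y^{1/2}\|\le\|X-Y\|^{1/2}$ for $X,Y\ge0$. (With $\sigma=\|X-Y\|$ we have $X\le Y+\sigma\le(Y^{1/2}+\sigma^{1/2})^2$, so $X^{1/2}\le Y^{1/2}+\sigma^{1/2}$ because the square root is operator monotone. Now exchange $X$ and $Y$.)
\item[(F5)] If $T$ is self-adjoint, $\lambda\in\mathbb R$ and $Tc=\lambda c$, then $f(T)c=f(\lambda)c$ for every $f$ continuous on a compact interval containing $\lambda$ and the spectrum of $T$. (This is clear for polynomials; approximate $f$ uniformly.)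
\item[(F6)] If $N$ is normal and $\|M-N\|\le\sigma$, then the spectrum of $M$ lies in the closed $\sigma$-neighborhood of the spectrum of $N$. (If $\zeta$ has distance more than $\sigma$ from the spectrum of $N$, then $\|(N-\zeta)^{-1}(M-N)\|<1$, so $M-\zeta=(N-\zeta)\big(1+(N-\zeta)^{-1}(M-N)\big)$ is invertible.)
\end{itemize}

\section{The case of a spectral gap}\label{sec:gap}

This section is only motivation. Suppose that the spectra of $U_0$ and $U_1$ lie in $K_0(0.20)\cup K_1(0.20)$, so that both leave gaps around $1$ and $-1$. This case has a shortcut (contract $U_0$ to $1$, as for matrices). We take the longer route because it is the one that survives when the gaps close.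

Let $\chi:\mathbb T\to[0,1]$ be continuous, $1$ on $K_0(0.20)$ and $0$ on $K_1(0.20)$. Then $p_j=\chi(U_j)$ is a projection in $A$ commuting with $U_j$ and $V_j$, and $\|p_0-p_1\|\le\frac18$ if $\varepsilon$ is small. The element $y=p_0p_1+(1-p_0)(1-p_1)$ satisfies $1-y=(2p_0-1)(p_0-p_1)$, so $\|1-y\|\le\frac18$, and $yp_1=p_0y$. Hence $y^*y$ commutes with $p_1$, and the polar unitary $w$ of $y$ satisfies $wp_1w^*=p_0$ and $\|w-1\|\le\frac12$. Since $w$ is joined to $1$ by unitaries $w_t$, the pairs $(w_tU_1w_t^*,w_tV_1w_t^*)$ join $(U_1,V_1)$ to its conjugate by $w$. So we may assume $p_0=p_1=p$, still with $\|V_0-V_1\|<2$ if $\varepsilon<1$. Now everything in sight commutes with $p$, and we can glue and mix: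
\[
U_*=pU_0+(1-p)U_1,\qquad V_*=pV_0+(1-p)V_1 .
\]
These commute. Let $k_t$ contract $K_0(0.20)\cup K_1(0.20)$ to the point $1$ along the circle: $k_t(e(s))=e((1-t)s)$ for $0.05\le s\le0.45$ and $k_t(e(s))=e((1-t)s+t)$ for $0.55\le s\le0.95$. The path is
\begin{align*}
(U_0,V_0)&\to\big(pU_0+(1-p),\,V_0\big) &&\text{via }\big(pU_0+(1-p)k_t(U_0),V_0\big),\\
&\to\big(pU_0+(1-p),\,V_*\big) &&\text{by (F3) in } \{pU_0+(1-p)\}'\cap A,\\
&\to\big(p+(1-p)U_1,\,V_*\big) &&\text{via }\big(pk_t(U_0)+(1-p)k_{1-t}(U_1),V_*\big),\\
&\to\big(p+(1-p)U_1,\,V_1\big) &&\text{by (F3) in } \{p+(1-p)U_1\}'\cap A,\\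
&\to(U_1,V_1) &&\text{via }\big(pk_{1-t}(U_1)+(1-p)U_1,V_1\big).
\end{align*}
The second step is possible because $pU_0+(1-p)$ has forgotten the lower part of $U_0$, so $V_0$ is free to change there. The third step takes place in the functional calculus of the single unitary $U_*$.

When the gaps close, three things break.
\begin{enumerate}
\item The projections $p_j$ are no longer in $A$. We can only use continuous bump functions, and those of $U_0$ near the top are only approximately orthogonal to those of $U_1$ near the bottom. Section~\ref{sec:orth} makes them exactly orthogonal by a small conjugation; Section~\ref{sec:glue} then glues $U_0$ and $U_1$.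
\item Near the junctions $\pm1$ the glued unitary $U_*$ has no reason to commute with $V_0$ or $V_1$. In Section~\ref{sec:mix} we collapse neighborhoods of $1$ and $-1$ to points. The resulting $W=G(U_*)$ is a scalar on the junctions, so \emph{anything} we place there commutes with it.
\item The upper part can no longer be contracted to $1$ while the lower part is expanded. This is replaced by a homotopy between two degree-one maps of the circle, one wrapping the upper half and the other the lower half.
\end{enumerate}

\section{Exact orthogonality after a small conjugation}\label{sec:orth}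

\begin{lemma}\label{lem:orth}
For every $\eta>0$ there is $\delta>0$ such that if $U_0,U_1$ are unitaries in a $C^*$-algebra $A$ with $\|U_0-U_1\|<\delta$, then there is a unitary $w\in A$ with $\|w-1\|\le\eta$ and
\[
g(U_0)\,h(wU_1w^*)=0\quad\text{whenever $g$ is supported in $K_0(0.20)$ and $h$ in $K_1(0.16)$.}
\]
\end{lemma}

If $U_0=U_1$ this holds with $w=1$. In general let $\alpha$ be a bump function of $U_0$ near the top and $\beta$ one of $U_1$ near the bottom, with $\alpha\beta\approx0$. The element $k=1-\alpha\beta$ is close to $1$, and $kc=(1-\alpha)c$ when $\beta c=c$: it pushes the bottom part of $U_1$ off the top part of $U_0$. The difficulty is to find a \emph{unitary} that does this. The polar unitary of $k$ need not, since $|k|^{-1}$ need not preserve the bottom part of $U_1$. So we cut down first and take $x=k\beta'$ with a smaller bump $\beta'$. The polar decomposition $x=v|x|$ respects the cut-down, but $x$ need not be invertible and $v$ need not be in $A$. It turns out that $v\rho$ is in $A$ for a still smaller bump $\rho$, and this is enough.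

\begin{proof}
Put $\alpha=b_0^{0.20,0.21}$, $\beta=b_1^{0.20,0.21}$, $\beta'=b_1^{0.18,0.19}$, $\rho=b_1^{0.16,0.17}$. As functions, $\alpha\beta=0$, $\beta\beta'=\beta'$ and $\beta'\rho=\rho$. From now on $\alpha$ denotes $\alpha(U_0)$, and $\beta,\beta',\rho$ denote the functions of $U_1$. Then
\[
\mu:=\|\alpha\beta\|=\|(\alpha(U_0)-\alpha(U_1))\beta(U_1)\|\le\|\alpha(U_0)-\alpha(U_1)\| .
\]
By (F1) we can choose $\delta$, depending only on $\eta$, so that
\[
\mu\le\tfrac14\qquad\text{and}\qquad \mu':=4\mu+\sqrt{8\mu}\le\min\{\tfrac12,\tfrac\eta4\}.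
\]

\emph{The cut-down polar part.} Let $k=1-\alpha\beta$, $x=(1-\alpha)\beta'=k\beta'$, and $a=x^*x=\beta'k^*k\beta'$. Then $0\le a\le1$. Since $\|k-1\|\le\mu$, we have $k^*k\ge(1-\mu)^2$, so $a\ge\kappa\beta'^2$ with $\kappa=(1-\mu)^2>0$. Represent $A$ faithfully and unitally on a Hilbert space and let $x=va^{1/2}$ be the polar decomposition there, so $v^*v$ is the projection onto $(\ker a)^\perp$. From $a\ge\kappa\beta'^2$ and $\rho=\rho\beta'$ we get $\ker a\subset\ker\beta'\subset\ker\rho$, so the range of $\rho$ lies in $(\ker a)^\perp$ and $v^*v\rho=\rho$. Put $r=v\rho$. Then $r^*r=\rho v^*v\rho=\rho^2$.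

We claim that $r\in A$. Let $r_n=x(a+\frac1n)^{-1/2}\rho\in xA$. For $\zeta\ge0$ put $q=\big(\zeta/(\zeta+\frac1n)\big)^{1/2}\in[0,1)$. Then
\[
(1-q)^2\le1-q\le1-q^2=\tfrac1n\big(\zeta+\tfrac1n\big)^{-1}.
\]
Since $r-r_n=v\big(1-a^{1/2}(a+\frac1n)^{-1/2}\big)\rho$, it follows that
\[
\|r-r_n\|^2\le\big\|\rho\,\tfrac1n(a+\tfrac1n)^{-1}\rho\big\|
\le\big\|\rho\,\tfrac1n(\kappa\beta'^2+\tfrac1n)^{-1}\rho\big\|\le\frac1{n\kappa}.
\]
The second inequality uses that inversion reverses the order $a+\frac1n\ge\kappa\beta'^2+\frac1n$, the third that $\beta'=1$ where $\rho\ne0$. So $r_n\to r$ in norm, and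
\begin{equation}\label{eq:r}
r^*r=\rho^2,\qquad\|r\|\le1,\qquad r\in\overline{xA}\subset\overline{(1-\alpha)A}.
\end{equation}

\emph{$r$ is close to $\rho$.} First, $x\rho-\rho=-\alpha\rho=-\alpha\beta\rho$, of norm at most $\mu$. Next, $r-x\rho=v(1-a^{1/2})\rho$ and $1-a^{1/2}=(1+a^{1/2})^{-1}(1-a)$, so
\[
\|r-x\rho\|\le\|(1-a)\rho\|=\big\|\beta'\big(1-(1-\alpha)^2\big)\rho\big\|\le2\|\alpha\rho\|+\|\alpha^2\rho\|\le3\mu ,
\]
where the equality uses $\beta'\rho=\rho$. Together, $\|r-\rho\|\le4\mu$, and therefore $\|rr^*-\rho^2\|\le8\mu$.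

\emph{Extension to a unitary.} Let
\[
y=r\rho+(1-rr^*)^{1/2}(1-\rho^2)^{1/2}.
\]
Comparing with $1=\rho^2+(1-\rho^2)^{1/2}(1-\rho^2)^{1/2}$ and using (F4) gives $\|y-1\|\le4\mu+\sqrt{8\mu}=\mu'$. By (F2) the polar unitary $w=y|y|^{-1}$ exists and $\|w-1\|\le4\mu'\le\eta$.

We show that $wc=rc$ whenever $c\in A$ satisfies $\rho c=c$. By (F5), $(1-\rho^2)^{1/2}c=0$, so $yc=r\rho c=rc$. Also $(1-rr^*)rc=rc-r\rho^2c=0$, so $(1-rr^*)^{1/2}rc=0$ by (F5), and
\[
y^*yc=y^*rc=\rho r^*rc+(1-\rho^2)^{1/2}(1-rr^*)^{1/2}rc=\rho^3c=c .
\]
By (F5), $|y|^{-1}c=c$, and $wc=yc=rc$.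

\emph{Conclusion.} Let $h$ be supported in $K_1(0.16)$, where $\rho=1$. With $c=h(U_1)$ we get $h(wU_1w^*)=wh(U_1)w^*=r\,h(U_1)w^*$. If $g$ is supported in $K_0(0.20)$, where $\alpha=1$, then $g(U_0)(1-\alpha)=0$, so $g(U_0)r=0$ by \eqref{eq:r}. Hence $g(U_0)h(wU_1w^*)=0$.
\end{proof}

\section{Gluing two unitaries}\label{sec:glue}

Exact orthogonality allows us to build a unitary that agrees \emph{exactly} with $U_0$ near the top of the circle and with $U_1$ near the bottom. Exactness matters: it makes functions of the glued unitary commute with $V_0$ or $V_1$, not merely almost.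

\begin{lemma}\label{lem:glue}
Let $U_0,U_1\in A$ be unitaries with $\tau:=\|U_0-U_1\|\le0.01$ such that $g(U_0)h(U_1)=0$ for $g$ supported in $K_0(0.20)$ and $h$ supported in $K_1(0.16)$. Then there is a unitary $U_*\in A$ with $\|U_*-U_0\|\le4\tau$ and
\[
g(U_*)=g(U_j)\quad\text{for all $g$ supported in }K_j(0.14),\ j=0,1.
\]
\end{lemma}

\begin{proof}
Let $e=b_0^{0.16,0.20}(U_0)$ and
\[
y=e^{1/2}U_0e^{1/2}+(1-e)^{1/2}U_1(1-e)^{1/2}.
\]
Since $e$ commutes with $U_0$, $y-U_0=(1-e)^{1/2}(U_1-U_0)(1-e)^{1/2}$, so $\|y-U_0\|\le\tau$. By (F2) the polar unitary $U_*=y|y|^{-1}$ satisfies $\|U_*-U_0\|\le4\tau$, hence $\|U_*-U_1\|\le5\tau$.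

\emph{$U_*$ and $U_j$ agree on functions of $U_j$ near $c_j$.} Let $c=g(U_j)$ with $g$ supported in $K_j(0.16)$. If $j=0$, then $ec=c$, so $e^{1/2}c=c$ and $(1-e)^{1/2}c=0$ by (F5). If $j=1$, then $ec=0$ by the orthogonality hypothesis, so $e^{1/2}c=0$ and $(1-e)^{1/2}c=c$. The elements $U_jc$ and $U_j^*c$ are again of the form considered, so the same relations hold for them. Therefore $yc=U_jc$ and $y^*c=U_j^*c$, and $y^*yc=y^*(U_jc)=U_j^*U_jc=c$. By (F5), $|y|^{-1}c=c$, and likewise $|y|^{-1}U_j^*c=U_j^*c$. Thus
\[
U_*c=yc=U_jc,\qquad U_*^*c=|y|^{-1}y^*c=U_j^*c .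
\]

\emph{Passage to $g(U_*)$.} Represent $A$ faithfully and unitally on $H$ and let $P=1_{K_j(0.15)}(U_j)$ be the spectral projection. For $c=b_j^{0.15,0.16}(U_j)$ we have $cP=P$, so $U_*P=U_jP$ and $U_*^*P=U_j^*P$. Taking adjoints in the second identity, $PU_*=PU_j=U_jP=U_*P$. So $P$ reduces $U_*$, and $U_*=U_j$ on $PH$. On $(1-P)H$ the spectrum of $U_j$ lies in $L:=\overline{\mathbb T\setminus K_j(0.15)}$. Since $\|U_*-U_j\|\le5\tau\le0.05$, (F6) puts the spectrum of $U_*|_{(1-P)H}$ in the closed $0.05$-neighborhood of $L$. But the distance from $K_j(0.14)$ to $L$ is $|e(0.01)-1|=2\sin(0.01\pi)>0.06$. Hence, for $g$ supported in $K_j(0.14)$, we have $g(U_*|_{(1-P)H})=0$ and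
\[
g(U_*)=g(U_j|_{PH})\oplus0=g(U_j)P=g(U_j). \qedhere
\]
\end{proof}

\section{Collapsing the junctions and mixing}\label{sec:mix}

The glued unitary $U_*$ agrees exactly with $U_0$ near $i$ and with $U_1$ near $-i$, but near $\pm1$ it is only close to them. We now fix functions on the circle that make the part near $\pm1$ harmless; see Figure~\ref{fig:lifts}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.1,yscale=2.4]
\draw[->] (0,0)--(10.4,0) node[right] {$s$};
\draw[->] (0,0)--(0,1.2);
\draw (-0.08,1)--(0.08,1) node[left=4pt] {$1$};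
\draw (-0.08,0.5)--(0.08,0.5) node[left=4pt] {$\frac12$};
\draw[very thick] (0,0)--(1.3,0)--(3.7,0.5)--(6.3,0.5)--(8.7,1)--(10,1);
\draw[dashed,thick] (1.3,0)--(3.7,1)--(8.7,1);
\draw[dotted,very thick] (1.3,0)--(6.3,0)--(8.7,1);
\node at (5,0.62) {$\lambda$};
\node at (2.2,0.65) {$g_0$};
\node at (7.85,0.4) {$g_1$};
\foreach \p/\l in {1.3/.13,3.7/.37,6.3/.63,8.7/.87,10/1}
 {\draw (\p,0.03)--(\p,-0.03) node[below] {\small $\l$};}
\draw[thick] (0,-0.32)--(1.3,-0.32) node[midway,below] {\small $m$};
\draw[thick] (8.7,-0.32)--(10,-0.32) node[midway,below] {\small $m$};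
\draw[thick] (3.7,-0.32)--(6.3,-0.32) node[midway,below] {\small $m'$};
\draw[thick] (1.1,-0.38)--(3.9,-0.38) node[midway,below] {\small $s_0$};
\draw[thick] (6.1,-0.38)--(8.9,-0.38) node[midway,below] {\small $s_1$};
\end{tikzpicture}
\caption{The circle $\{e(s)\}$ cut open at $s=0$. Solid: the lift $\lambda$ of the collapsing map $G$, constant near the junctions $s=0$ and $s=\frac12$. Dashed and dotted: lifts of $g_0$ and $g_1$, which take only the values $0$ and $1$ outside $[.13,.37]$ and $[.63,.87]$, respectively. On $[0,.13]$ and $[.87,1]$ all three lifts coincide. Bars below the axis: arcs carrying the functions of the partition of unity.}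
\label{fig:lifts}
\end{figure}

\emph{A partition of unity.} Choose continuous $s_0,s_1,m,m':\mathbb T\to[0,1]$ with
\[
s_0^2+s_1^2+m^2+m'^2=1
\]
such that $s_j=1$ on $K_j(0.12)$ and $s_j$ is supported in $K_j(0.14)$, $m$ is supported in $\{e(s):|s|\le0.13\}$, and $m'$ in $\{e(s):|s-\frac12|\le0.13\}$. (Let $s_j$ be linear in $s$ on the two components of $K_j(0.14)\setminus K_j(0.12)$. Let $m$ and $m'$ be equal to $(1-s_0^2-s_1^2)^{1/2}$ on the arc near $1$ and on the arc near $-1$, respectively, and $0$ elsewhere.)

\emph{The collapse.} Let $\lambda:[0,1]\to[0,1]$ be continuous and piecewise linear, equal to $0$ on $[0,0.13]$, $\frac12$ on $[0.37,0.63]$ and $1$ on $[0.87,1]$, and linear in between. Let $G(e(s))=e(\lambda(s))$, a continuous map $\mathbb T\to\mathbb T$. It is $1$ where $m\neq0$ and $-1$ where $m'\neq0$, so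
\begin{equation}\label{eq:G}
Gm=m,\qquad Gm'=-m'.
\end{equation}

\emph{Wrapping one half.} For $u,t\in[0,1]$ let
\[
\hat g_t(e(u))=e\big((1-t)\min(2u,1)+t\max(2u-1,0)\big).
\]
The lift in parentheses is $0$ at $u=0$ and $1$ at $u=1$ for every $t$, so each $\hat g_t$ is a well-defined continuous map $\mathbb T\to\mathbb T$ and $\hat g_t$ is a homotopy from $\hat g_0$ to $\hat g_1$. The map $\hat g_0$ wraps the upper half circle once around and sends the closed lower half to $1$; for $\hat g_1$ the roles are exchanged. Put $g_j=\hat g_j\circ G$ for $j=0,1$. Off $K_0(0.12)$ the map $G$ takes values in the closed lower half circle, where $\hat g_0=1$; off $K_1(0.12)$ it takes values in the closed upper half circle, where $\hat g_1=1$. So $g_j-1$ is supported in $K_j(0.12)$. Finally, $g_j$ is homotopic to $\mathrm{id}_{\mathbb T}$: its lift on $[0,1]$ runs from $0$ to $1$, and we interpolate linearly between this lift and $s\mapsto s$.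

\begin{lemma}\label{lem:mix}
Let $U_0,U_1$ be as in Lemma~\ref{lem:glue}, let $U_*$ be the unitary found there, and put $W=G(U_*)$. For $X_0,X_1\in A$ let
\[
\Theta(X_0,X_1)=s_0X_0s_0+s_1X_1s_1+mX_0m+m'X_0m',
\]
where $s_0,s_1,m,m'$ are evaluated at $U_*$.
\begin{enumerate}
\item[(i)] $g_j(U_j)=\hat g_j(W)$ for $j=0,1$.
\item[(ii)] If $X_j$ commutes with $U_j$ for $j=0,1$, then $\Theta(X_0,X_1)$ commutes with $W$.
\item[(iii)] If $X_0$ commutes with $U_0$, then
\[
\|\Theta(X_0,X_1)-X_0\|\le\|X_1-X_0\|+2\|X_0\|\sum_{s\in\{s_1,m,m'\}}\|s(U_*)-s(U_0)\| .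
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(i) As $g_j-1$ is supported in $K_j(0.12)\subset K_j(0.14)$, Lemma~\ref{lem:glue} gives $g_j(U_j)=g_j(U_*)=\hat g_j(G(U_*))$.

(ii) The functions $s_j$ and $q_j:=Gs_j$ are supported in $K_j(0.14)$. So $s_j(U_*)=s_j(U_j)$ and $Ws_j(U_*)=s_j(U_*)W=q_j(U_*)=q_j(U_j)$. These are continuous functions of the unitary $U_j$ and commute with $X_j$. Hence
\[
W\,s_jX_js_j=q_j(U_j)X_js_j(U_j)=X_j(q_js_j)(U_j)=s_j(U_j)X_jq_j(U_j)=s_jX_js_j\,W .
\]
On the junctions $W$ is scalar: by \eqref{eq:G}, $Wm=mW=m$ and $Wm'=m'W=-m'$, so $W\,mX_0m=mX_0m=mX_0m\,W$ and $W\,m'X_0m'=-m'X_0m'=m'X_0m'\,W$, with no condition on $X_0$.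

(iii) Since the squares sum to $1$,
\[
\Theta(X_0,X_1)-X_0=s_1(X_1-X_0)s_1+\sum_{s\in\{s_0,s_1,m,m'\}}s(U_*)\,[X_0,s(U_*)] .
\]
The term for $s_0$ vanishes because $s_0(U_*)=s_0(U_0)$ commutes with $X_0$. For the others, $[X_0,s(U_*)]=[X_0,s(U_*)-s(U_0)]$ has norm at most $2\|X_0\|\,\|s(U_*)-s(U_0)\|$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{Choice of $\varepsilon$.} By (F1) choose $\tau_0\in(0,0.01]$ such that $\|U-U'\|\le4\tau_0$ implies $\|s(U)-s(U')\|\le\frac1{20}$ for $s\in\{s_1,m,m'\}$. Let $\delta$ be as in Lemma~\ref{lem:orth} for $\eta=\tau_0/4$, and put $\varepsilon=\min\{\delta,\tau_0/2\}$.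

\emph{Reduction.} Let $U_i,V_i$ be as in the theorem and $w$ as in Lemma~\ref{lem:orth}. Since $\|w-1\|<2$, (F3) gives unitaries $w_t$ from $1$ to $w$, and $(w_tU_1w_t^*,w_tV_1w_t^*)$ is a path of commuting pairs from $(U_1,V_1)$ to $(wU_1w^*,wV_1w^*)$. The new pair satisfies
\[
\|U_0-wU_1w^*\|,\ \|V_0-wV_1w^*\|\le\varepsilon+2\|w-1\|\le\tau_0 .
\]
Renaming it $(U_1,V_1)$, we may assume that $\|U_0-U_1\|,\|V_0-V_1\|\le\tau_0$ and that the hypotheses of Lemma~\ref{lem:glue} hold. Let $U_*$ and $W=G(U_*)$ be as in Lemma~\ref{lem:mix}; then $\|U_*-U_0\|\le4\tau_0$.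

\emph{The intermediate unitary $V_*$.} Let $X=\Theta(V_0,V_1)$. By Lemma~\ref{lem:mix}, $X$ commutes with $W$ and $\|X-V_0\|\le0.01+2\cdot\frac3{20}=0.31$. By (F2), $X$ is invertible, and its polar unitary $V_*$ satisfies
\[
\|V_*-V_0\|\le3(0.31)+(0.31)^2<1.03,\qquad\|V_*-V_1\|<1.04 .
\]
Since $\{W\}'\cap A$ is a $C^*$-algebra containing $X$, it contains $V_*$.

\emph{The path.} Concatenate the following paths of commuting pairs.
\begin{enumerate}
\item $(U_0,V_0)\to(g_0(U_0),V_0)$, by functional calculus of $U_0$ along a homotopy from $\mathrm{id}_{\mathbb T}$ to $g_0$.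
\item $(g_0(U_0),V_0)\to(g_0(U_0),V_*)$. Here $V_0$ commutes with $g_0(U_0)$, and so does $V_*$ because $g_0(U_0)=\hat g_0(W)$. As $\|V_0-V_*\|<2$, (F3) applies in the $C^*$-algebra $\{g_0(U_0)\}'\cap A$.
\item $(g_0(U_0),V_*)=(\hat g_0(W),V_*)\to(\hat g_1(W),V_*)=(g_1(U_1),V_*)$ via $(\hat g_t(W),V_*)$.
\item $(g_1(U_1),V_*)\to(g_1(U_1),V_1)$, as in step 2: $\|V_*-V_1\|<2$, and both unitaries commute with $g_1(U_1)=\hat g_1(W)$.
\item $(g_1(U_1),V_1)\to(U_1,V_1)$, by functional calculus of $U_1$ along a homotopy from $g_1$ to $\mathrm{id}_{\mathbb T}$.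
\end{enumerate}
Followed by the reverse of the conjugation path, this joins the original pairs.
\end{proof}

\begin{remark}
The unitaries $V_0,V_1$ are representations of $C(\mathbb T)$, and only two properties of $C(\mathbb T)$ were used. First, the mixture $\Theta(V_0,V_1)$ of two close representations can be corrected to a nearby representation \emph{inside} $\{W\}'\cap A$ (polar decomposition). Second, close representations in a $C^*$-algebra are homotopic in it (F3). The next section shows that semiprojective algebras have both properties.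
\end{remark}

\section{Semiprojective algebras in place of the second unitary}\label{sec:semi}

\begin{definition}
A separable $C^*$-algebra $D$ is \emph{semiprojective} if for every $C^*$-algebra $B$, every increasing sequence of closed ideals $I_1\subset I_2\subset\cdots$ of $B$ and $I=\overline{\bigcup_kI_k}$, each $*$-homomorphism $D\to B/I$ lifts to a $*$-homomorphism $D\to B/I_k$ for some $k$. (As throughout, $D$, $B$ and the homomorphisms are unital.)
\end{definition}

The example behind Theorem~\ref{thm:main} is $D=C(\mathbb T)$, the universal algebra generated by a unitary. It is semiprojective: let $u\in B/I$ be a unitary and lift it to $b\in B$. The norms of $b^*b-1$ and $bb^*-1$ modulo $I_k$ decrease to their norms modulo $I$, which are $0$. So for large $k$ the element $b+I_k$ is invertible, and its polar unitary in $B/I_k$ maps to the polar unitary of $u$, which is $u$. This works for several unitaries at once.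

\begin{theorem}\label{thm:semi}
Let $D$ be separable, unital and semiprojective. There are a finite set $F\subset D$ and $\varepsilon>0$ such that for every unital $C^*$-algebra $A$, all unital $*$-homomorphisms $\varphi_0,\varphi_1:D\to A$ and all unitaries $U_0,U_1\in A$ with $U_i$ commuting with $\varphi_i(D)$, if
\[
\|U_0-U_1\|<\varepsilon\qquad\text{and}\qquad\|\varphi_0(d)-\varphi_1(d)\|<\varepsilon\quad(d\in F),
\]
then there are a norm-continuous path of unitaries $U_t$ and a point-norm continuous path of unital $*$-homomorphisms $\varphi_t:D\to A$ joining them, with $U_t$ commuting with $\varphi_t(D)$ for all $t$. Equivalently, sufficiently close unital $*$-homomorphisms $C(\mathbb T)\otimes D\to A$ are homotopic, uniformly in $A$.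
\end{theorem}

The equivalence is a matter of language. Pairs $(U,\varphi)$ as in the theorem correspond to $*$-homomorphisms $\Phi:C(\mathbb T)\otimes D\to A$ through $\Phi(f\otimes d)=f(U)\varphi(d)$; there is only one $C^*$-tensor product because $C(\mathbb T)$ is nuclear. The finite sums $\sum z^n\otimes d_n$ are dense and homomorphisms are contractive. So closeness of $\Phi_0$ and $\Phi_1$ on a given finite set follows from closeness of the unitaries, and of the $\varphi_i$ on some finite subset of $D$; the converse is clear by restriction. For the same reason continuous paths correspond.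

Two lemmas replace (F3) and the polar decomposition of $X$. The first says that $D$ itself has the property we want to establish for $C(\mathbb T)\otimes D$. Two homomorphisms into $B$ are called \emph{homotopic in $B$} if they are joined by a point-norm continuous path of homomorphisms into $B$.

\begin{lemma}\label{lem:b}
Let $D$ be separable and semiprojective. There are a finite set $F_b\subset D$ and $\delta_b>0$ such that, for every $C^*$-algebra $B$, any two homomorphisms $\varphi,\psi:D\to B$ with $\|\varphi(d)-\psi(d)\|<\delta_b$ for $d\in F_b$ are homotopic in $B$.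
\end{lemma}

The idea is that the straight line from $\varphi$ to $\psi$ is almost multiplicative and is exactly multiplicative at its endpoints. Semiprojectivity, applied to ideals of functions vanishing at the endpoints, corrects the line and leaves the endpoints fixed.

\begin{proof}
If not, take finite sets $F_1\subset F_2\subset\cdots$ with dense union in $D$ and, for each $n$, homomorphisms $\varphi_n,\psi_n:D\to B_n$ that are not homotopic but satisfy $\|\varphi_n(d)-\psi_n(d)\|<\frac1n$ for $d\in F_n$. By density $\|\varphi_n(d)-\psi_n(d)\|\to0$ for every $d\in D$. Let $P=\prod_nC([0,1],B_n)$, the algebra of bounded sequences, and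
\[
I_k=\{f\in P: f_n=0\text{ for }n\ge k,\ f_n(0)=f_n(1)=0\text{ for all }n\}.
\]
Then $I=\overline{\bigcup_kI_k}$ consists of the $f\in P$ with $f_n(0)=f_n(1)=0$ for all $n$ and $\|f_n\|\to0$. Consider the straight lines $\ell_n(d)(t)=(1-t)\varphi_n(d)+t\psi_n(d)$. Expanding,
\[
\big(\ell_n(dd')-\ell_n(d)\ell_n(d')\big)(t)=t(1-t)\,\big(\varphi_n(d)-\psi_n(d)\big)\big(\varphi_n(d')-\psi_n(d')\big).
\]
This vanishes at $t=0,1$ and tends to $0$ uniformly in $t$ as $n\to\infty$. So $(\ell_n)_n$, which is linear, unital and $*$-preserving, defines a homomorphism $D\to P/I$. Lift it to $P/I_k$ for some $k$. For $n\ge k$ the coordinate projection $P\to C([0,1],B_n)$ kills $I_k$, so we obtain a homomorphism $D\to C([0,1],B_n)$, that is, a point-norm continuous path of homomorphisms $D\to B_n$. Elements of $I$ vanish at the endpoints, so the path runs exactly from $\varphi_n$ to $\psi_n$, a contradiction.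
\end{proof}

\begin{lemma}\label{lem:a}
Let $D$ be separable and semiprojective, and let $F_b,\delta_b$ be as in Lemma~\ref{lem:b}. There are a finite set $F_a\subset D$ and $\delta_a>0$ such that for every $C^*$-algebra $B$ and every unital completely positive map $\theta:D\to B$ with $\|\theta(dd')-\theta(d)\theta(d')\|<\delta_a$ for $d,d'\in F_a$ there is a homomorphism $\psi:D\to B$ with $\|\psi(d)-\theta(d)\|<\delta_b/2$ for $d\in F_b$.
\end{lemma}

\begin{proof}
If not, take finite sets $F_1\subset F_2\subset\cdots$ with dense union in $D$ and counterexamples $\theta_n:D\to B_n$ for $F_n$ and $\frac1n$. Unital completely positive maps are contractive, so by density $\|\theta_n(dd')-\theta_n(d)\theta_n(d')\|\to0$ for all $d,d'\in D$. Hence the $\theta_n$ define a homomorphism $D\to\big(\prod_nB_n\big)/I$, where $I$ is the ideal of sequences tending to $0$ in norm. It is the closure of the union of the ideals $I_k=\{f:f_n=0\text{ for }n\ge k\}$. A lift to $\big(\prod_nB_n\big)/I_k$ gives homomorphisms $\psi_n:D\to B_n$ for $n\ge k$ with $\|\psi_n(d)-\theta_n(d)\|\to0$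 for every $d$. For large $n$ this is a contradiction on the finite set $F_b$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:semi}]
Let $F_b,\delta_b,F_a,\delta_a$ be as in the lemmas, put $F=F_b\cup F_a\cup F_aF_a$, where $F_aF_a$ is the set of products of two elements of $F_a$, and let $M$ be the maximum of $1$ and of the norms $\|d\|$, $d\in F$. Fix $\sigma>0$ with
\[
\sigma\le\tfrac{\delta_b}2\qquad\text{and}\qquad\sigma\le\tfrac{\delta_a}{1+2M}.
\]
Choose $\tau_0\in(0,0.01]$ such that $\|U-U'\|\le4\tau_0$ implies $\|s(U)-s(U')\|\le\sigma/(24M)$ for $s\in\{s_1,m,m'\}$. Let $\delta$ be as in Lemma~\ref{lem:orth} for $\eta=\min\{\tau_0/4,\sigma/(16M)\}$, and put $\varepsilon=\min\{\delta,\tau_0/2,\sigma/8\}$.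

Conjugate $(U_1,\varphi_1)$ by the unitary $w$ of Lemma~\ref{lem:orth}. As before, this can be done along a path of such pairs. After renaming, $\|U_0-U_1\|\le\varepsilon+2\eta\le\tau_0$, the hypotheses of Lemma~\ref{lem:glue} hold, and $\|\varphi_0(d)-\varphi_1(d)\|<\frac\sigma8+2\eta M\le\frac\sigma4$ for $d\in F$. Form $U_*$, $W=G(U_*)$ and
\[
\theta(d)=\Theta(\varphi_0(d),\varphi_1(d)),\qquad d\in D .
\]
This map is completely positive, as a sum of compressions of homomorphisms, and unital, since $s_0^2+s_1^2+m^2+m'^2=1$. By Lemma~\ref{lem:mix}(ii) it maps into $B:=\{W\}'\cap A$. By part (iii), for $d\in F$,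
\[
\|\theta(d)-\varphi_0(d)\|<\tfrac\sigma4+2M\cdot3\cdot\tfrac{\sigma}{24M}=\tfrac\sigma2,\qquad\|\theta(d)-\varphi_1(d)\|<\tfrac\sigma2+\tfrac\sigma4<\sigma .
\]
For $d,d'\in F_a$ we compare with the multiplicative map $\varphi_0$, using that $\theta$ and $\varphi_0$ are contractive and that $dd'\in F$:
\begin{align*}
\|\theta(dd')-\theta(d)\theta(d')\|&\le\|\theta(dd')-\varphi_0(dd')\|+\|\varphi_0(d)-\theta(d)\|\,\|d'\|+\|d\|\,\|\varphi_0(d')-\theta(d')\|\\
&<(1+2M)\sigma\le\delta_a .
\end{align*}
Lemma~\ref{lem:a}, applied in $B$, yields a homomorphism $\varphi_*:D\to\{W\}'\cap A$ with $\|\varphi_*(d)-\theta(d)\|<\delta_b/2$ on $F_b$. Therefore $\|\varphi_*(d)-\varphi_j(d)\|<\frac{\delta_b}2+\sigma\le\delta_b$ for $d\in F_b$ and $j=0,1$.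

The five steps of Section~\ref{sec:proof} now apply with $\varphi_0,\varphi_*,\varphi_1$ in place of $V_0,V_*,V_1$. In steps 2 and 4, $\varphi_j$ and $\varphi_*$ both map into $\{g_j(U_j)\}'\cap A$, because $g_j(U_j)=\hat g_j(W)$, and Lemma~\ref{lem:b} applied in this algebra replaces (F3).
\end{proof}

\section{Consequences}

Say that a unital $C^*$-algebra $C$ has \emph{uniformly homotopic nearby homomorphisms} if there are a finite $F\subset C$ and $\varepsilon>0$ such that, for every unital $A$, any two unital $*$-homomorphisms $f_0,f_1:C\to A$ that are $\varepsilon$-close on $F$, meaning $\|f_0(c)-f_1(c)\|<\varepsilon$ for $c\in F$, are homotopic in $A$. Theorem~\ref{thm:semi} says that $C(\mathbb T)\otimes D$ has this property when $D$ is separable and semiprojective.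

\begin{corollary}
For every $k$ there is $\varepsilon_k>0$ with the following property. If, for $i=0,1$, the unitary $U_i\in A$ commutes with each of the unitaries $V_i^1,\dots,V_i^k\in A$ (with no relation among the $V$'s), and all corresponding unitaries are at distance less than $\varepsilon_k$, then the two tuples are joined by a path of such tuples.
\end{corollary}

\begin{proof}
Take $D=C^*(\mathbb F_k)$, the universal $C^*$-algebra generated by $k$ unitaries. It is semiprojective, since unitaries lift from $B/I$ to $B/I_k$ for large $k$, as shown after the definition. So Theorem~\ref{thm:semi} applies to the homomorphisms $\varphi_i$ sending the generators to $V_i^1,\dots,V_i^k$. Since $*$-polynomials in the generators are dense in $D$, closeness of the $V_0^l$ to the $V_1^l$ forces closeness of $\varphi_0$ and $\varphi_1$ on the given finite set $F$, uniformly in $A$.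
\end{proof}

\begin{corollary}
Let $\Gamma$ be a finite graph. Then $C(\mathbb T\times\Gamma)$ has uniformly homotopic nearby homomorphisms.
\end{corollary}

\begin{proof}
By S\o rensen and Thiel \cite{ST}, $C(X)$ is semiprojective if and only if $X$ is an ANR with $\dim X\le1$. So $D=C(\Gamma)$ is semiprojective, and Theorem~\ref{thm:semi} applies to $C(\mathbb T)\otimes D=C(\mathbb T\times\Gamma)$. 
\end{proof}

By the same characterization $C(\mathbb T\times\Gamma)$ is itself not semiprojective when $\dim(\mathbb T\times\Gamma)=2$, so Lemma~\ref{lem:b} does not apply to it directly.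

\begin{remark}
For unital $D$ it makes no difference whether semiprojectivity is defined with unital algebras and homomorphisms, as here, or with arbitrary ones. Suppose first that a unital $D\to B/I$ has a possibly non-unital lift to $B/I_k$, and let $p\in B/I_k$ be the image of $1$. The projection $1-p$ maps to $0$ in $B/I$, so its image in some $B/I_{k'}$ with $k'\ge k$ has norm less than $1$ and is therefore $0$; so the lift to $B/I_{k'}$ is unital. Conversely, let $D$ be semiprojective in the unital sense, and let $\varphi:D\to B/I$ be arbitrary. Lift $\varphi(1)$ to a self-adjoint $b\in B$. For large $k$ the norm of $b^2-b$ modulo $I_k$ is small, so functional calculus gives a projection $p\in B/I_k$ that lifts $\varphi(1)$. Now apply the unital property to the corner $p(B/I_k)p$ and its ideals $p(I_l/I_k)p$, $l\ge k$.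
\end{remark}

\begin{proposition}
Let $E$ be a unital $C^*$-algebra homotopically dominated by a unital $C^*$-algebra $C$: there are unital $*$-homomorphisms $a:E\to C$ and $b:C\to E$ with $b\circ a$ homotopic to $\mathrm{id}_E$. If $C$ has uniformly homotopic nearby homomorphisms, then so has $E$.
\end{proposition}

\begin{proof}
Let $(F,\varepsilon)$ be as in the definition for $C$. If $f_0,f_1:E\to A$ are $\varepsilon$-close on the finite set $b(F)$, then $f_0b$ and $f_1b$ are $\varepsilon$-close on $F$, hence homotopic. Writing $\simeq$ for homotopy, $f_0\simeq f_0ba\simeq f_1ba\simeq f_1$.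
\end{proof}

\begin{thebibliography}{9}

\bibitem{P}
\emph{The Noncommutative Topology of One-Dimensional Spaces},
\url{https://projecteuclid.org/accountAjax/Download?downloadType=journal+article&isResultClick=True&urlId=pjm%2F1102650849}

\bibitem{ST}
S\o rensen and Thiel,
\emph{A characterization of semiprojectivity for commutative $C^*$-algebras},
Proc. London Math. Soc. \textbf{105} (2012).

\end{thebibliography}

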